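# Quasi-isometry of finitely generated groups and bounded differences of integer sequences

How hard is it to decide whether two finitely generated groups look the same from far away? One measure of hardness is comparison with a simpler task. Take two integer sequences $\alpha,\beta$ with $1\le\alpha(n),\beta(n)\le n$, and ask whether $|\alpha(n)-\beta(n)|$ stays bounded. A conjecture stated in "The quasi-isometry relation for finitely generated groups" (http://sites.math.rutgers.edu/~sthomas/UCLA1.pdf) says that the two tasks are equally hard: each can be translated into the other by a Borel map. We prove that this is true, in a strong form. The harder half is to write a sequence into a group so that bounded changes of the sequence, and no others, are invisible to coarse geometry. We start with the groups that will do this, and with a kind of change for which the geometry needs no work at all.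

## 1. Groups twisted by a homomorphism

A word over $S$ is a finite string of letters from $S\cup S^{-1}$, reduced or not, and its length is its number of letters. We write $[u,v]=uvu^{-1}v^{-1}$. Let $B=F(x,y)$ be the free group on $x,y$. For $k\ge1$ put
$$m_k=((k+5)!)^3,\qquad s_k=\prod_{i=1}^{40}x\,y^{m_k+i}\in B,\qquad \ell_k=|s_k|=40m_k+860. \tag{1}$$
(The length is $40+40m_k+\sum_{i=1}^{40}i=40+40m_k+820$.) Each $s_k$ is a positive word, so $|s_k^p|=|p|\ell_k$ for all $p\in\mathbb Z$. Its powers of $y$ have exponents that never repeat, inside one $s_k$ or between different ones. The following estimates will be used: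
$$m_{k+1}\ge m_k+40,\qquad 2k\le \ell_k,\qquad \frac{\ell_{k+1}}{\ell_k}\ge\tfrac12(k+6)^3. \tag{2}$$
The first two hold since $m_{k+1}=(k+6)^3m_k$ and $m_k\ge 720^3$, $m_k\ge 2k$. For the third, $860\le 40m_k$ gives $40m_k\le\ell_k\le80m_k$, so $\ell_{k+1}/\ell_k\ge 40m_{k+1}/(80m_k)$.

For a sequence $\theta=(\theta_k)_{k\ge1}$ of non-negative integers let
$$A=\langle z\rangle\times B\cong\mathbb Z\times F_2,\quad Q=A*\langle c\rangle,\quad f_k=z^{\theta_k}s_k\in A,\quad a_k=c^kf_kc^{-k}\in Q,\quad H=\langle a_k:k\ge1\rangle\le Q,$$
where $c$ has infinite order, and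
$$G_\theta=\langle Q,t\mid [t,h]=1\ (h\in H)\rangle=\langle x,y,z,c,t\mid [z,x],[z,y],[t,a_k]\ (k\ge1)\rangle. \tag{3}$$
Here $a_k$ also denotes the word $c^kz^{\theta_k}s_kc^{-k}$, of length
$$h_k=2k+\theta_k+\ell_k. \tag{4}$$
The generating set is always $S=\{x,y,z,c,t\}$. So $\theta$ is recorded in the lengths $2h_k+2$ of the relators $[t,a_k]$. Which changes of $\theta$ can the metric not see? Call a bijection $L$-bi-Lipschitz if it and its inverse multiply distances by at most $L$.

**Proposition 1.1.** Let $\lambda\in\mathbb Z$ and suppose $\theta'_k=\theta_k+\lambda\ell_k$ for all $k$, with all $\theta_k,\theta_k'\ge0$. Then $G_\theta\cong G_{\theta'}$, by an isomorphism that is $(|\lambda|+1)$-bi-Lipschitz for the word metrics.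

*Proof.* Send $x\mapsto xz^\lambda$, $y\mapsto yz^\lambda$ and fix $z,c,t$. The relators $[z,x],[z,y]$ go to $[z,xz^\lambda]$ and $[z,yz^\lambda]$, which are trivial in $G_{\theta'}$. Since $z$ is central in $A$, each of the $\ell_k$ letters of $s_k$ contributes one factor $z^\lambda$, so
$$a_k=c^kz^{\theta_k}s_kc^{-k}\ \longmapsto\ c^kz^{\theta_k}s_kz^{\lambda\ell_k}c^{-k}=c^kz^{\theta'_k}s_kc^{-k}=a'_k,$$
and $[t,a_k]\mapsto[t,a_k']=1$. So we have a homomorphism $G_\theta\to G_{\theta'}$. The same formula with $-\lambda$ gives its inverse. Both send each generator to an element of length at most $|\lambda|+1$. $\square$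

Now let the difference vary with $k$. Suppose only that
$$\eta_k=\theta'_k-\theta_k\quad\text{satisfies}\quad |\eta_k|\le N\ell_k\ \text{ for all }k,$$
with no relation between different $k$. The natural generalization of the proof is to send $b\in B$ to $z^{\phi(b)}b$ for a homomorphism $\phi:B\to\mathbb Z$. If $\phi(x)=\lambda$ and $\phi(y)=\mu$, then $\phi(s_k)=40\lambda+(\ell_k-40)\mu$, so there are two free parameters against infinitely many demands $\phi(s_k)=\eta_k$. If, for instance, $\eta_2=\eta_4=0$, then subtracting the two equations gives $(\ell_4-\ell_2)\mu=0$, so $\mu=0$, then $\lambda=0$, and all $\eta_k$ must vanish. Already $\eta=(\ell_1,0,0,\dots)$ is out of reach, so homomorphisms stop here.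

What did the proof need from $\phi$? It needed bounded change along generators, and the same change $\eta_k$ whenever we multiply on the right by $s_k$:
$$|\phi(bx^{\pm1})-\phi(b)|,\ |\phi(by^{\pm1})-\phi(b)|\le\text{const},\qquad \phi(bs_k)=\phi(b)+\eta_k\quad\text{for all }b\in B,\ k\ge1. \tag{5}$$
A function with these two properties need not be a homomorphism. Two questions follow. Does such a function exist for every $\eta$ with $|\eta_k|\le N\ell_k$? And if $\phi$ is only a function, what replaces the isomorphism? Sections 7 and 8 answer them. Before that we set up the comparison of equivalence relations and see what the metric does detect.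

## 2. The relations being compared

**Definition (quasi-isometry, bi-Lipschitz equivalence).** Let $G$ be a group with finite generating set $S\subseteq G\setminus\{1\}$. The word metric $d_S$ is the path metric of the Cayley graph $\mathrm{Cay}(G,S)$, whose vertex set is $G$ and whose edges are the pairs $\{g,gs\}$, $s\in S\cup S^{-1}$. A map $\Phi:X\to Y$ of metric spaces is a $(C,C)$-quasi-isometry if
$$\tfrac1Cd(g,h)-C\le d(\Phi(g),\Phi(h))\le C\,d(g,h)+C\qquad(g,h\in X)$$
and every point of $Y$ is within $C$ of $\Phi(X)$. Two finitely generated (f.g.) groups are quasi-isometric if there is a $(C,C)$-quasi-isometry between them for some $C$. They are bi-Lipschitz equivalent if there is a bijection between them that is bi-Lipschitz for word metrics.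

Neither notion depends on the generating sets: each letter of one set is a bounded word in the other, so the identity map of $G$ is bi-Lipschitz between two word metrics.

**Definition (space of f.g. groups).** Let $\mathcal G_m=\{N:N\lhd F_m\}\subseteq 2^{F_m}$, where $N$ stands for the group $F_m/N$ generated by the images of the basis, and let $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$.

Being a normal subgroup is a conjunction of conditions on finitely many elements at a time, so $\mathcal G_m$ is closed in $2^{F_m}$. Thus $\mathcal G_m$ is compact metrizable and $\mathcal G$ is Polish. Generators of $F_m/N$ that are trivial or coincide do no harm, since they do not affect word length.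

The simplest piece can be handled directly. The points of $\mathcal G_1$ are the subgroups $n\mathbb Z$, $n\ge0$, and $n\mathbb Z\to\{0\}$ as $n\to\infty$, because each fixed integer $u\neq 0$ lies outside $n\mathbb Z$ for large $n$. All finite groups are quasi-isometric to one another, being bounded, and $\mathbb Z$ is unbounded. So quasi-isometry on $\mathcal G_1$ has two classes. Bi-Lipschitz equivalence preserves cardinality, and so separates all the points of $\mathcal G_1$.

**Definition (Borel reducibility).** For Borel equivalence relations $E$ on $X$ and $F$ on $Y$, $E$ is Borel reducible to $F$, written $E\le_BF$, if there is a Borel map $f:X\to Y$ with $x\,E\,x'\iff f(x)\,F\,f(x')$. They are Borel bireducible if each is Borel reducible to the other. (For a relation not known to be Borel, $\le_B$ has the same meaning.)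

**Definition ($E_{K_\sigma}$).** On the compact space $\prod_{n\ge1}[1,n]$, where $[1,n]=\{1,\dots,n\}$, put
$$\alpha\,E_{K_\sigma}\,\beta\iff\exists N\ \forall n\ |\alpha(n)-\beta(n)|\le N.$$

For example, $\alpha(n)=n$ is equivalent to $\beta(n)=\max(1,n-3)$, but not to $\gamma(n)=\lceil n/2\rceil$. A set is $K_\sigma$ if it is a countable union of compact sets. For each $N$ the condition above is closed, so $E_{K_\sigma}$ is $K_\sigma$. By a theorem of Rosendal it is a universal $K_\sigma$ equivalence relation: every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to it.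

**Theorem 2.1.** Quasi-isometry on $\mathcal G$ is Borel bireducible with $E_{K_\sigma}$.

**Theorem 2.2.** There is a continuous map $\alpha\mapsto G_\alpha$ from $\prod_n[1,n]$ to $\mathcal G_5$, whose values are torsion-free groups of cohomological dimension 2, such that:

* (a) if $|\alpha(n)-\beta(n)|\le N$ for all $n$ (with $N\ge1$ an integer), then $G_\alpha,G_\beta$ are $(2N+1)$-bi-Lipschitz equivalent;
* (b) if $G_\alpha,G_\beta$ are quasi-isometric, then $\alpha\,E_{K_\sigma}\,\beta$. Quantitatively, if $\Phi:G_\alpha\to G_\beta$ and $\bar\Phi:G_\beta\to G_\alpha$ move adjacent vertices to distance $\le C$ and $d(\bar\Phi\Phi(g),g)\le C$ for all $g$ ($C\ge1$ an integer), then $|\alpha(n)-\beta(n)|<40C^2$ for all large $n$.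

Hence every equivalence relation $R$ on f.g. groups with (bi-Lipschitz equivalence) $\subseteq R\subseteq$ (quasi-isometry) satisfies $E_{K_\sigma}\le_BR$. Moreover quasi-isometry and bi-Lipschitz equivalence, on $\mathcal G$ or restricted to $\mathcal G_5$, are both Borel bireducible with $E_{K_\sigma}$.

## 3. Quasi-isometry is a $K_\sigma$ relation

**Proposition 3.1.** Quasi-isometry and bi-Lipschitz equivalence are $K_\sigma$ subsets of $\mathcal G\times\mathcal G$. Hence both are Borel reducible to $E_{K_\sigma}$, and so are their restrictions to $\mathcal G_5$.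

*Proof.* **Step 1: word length is a clopen condition.** For $u\in F_m$ and $N\in\mathcal G_m$ let $|u|_N$ be the word length of $uN$ in $F_m/N$, and let $|u|$ be the length of $u$ in $F_m$. Then $|u|_N\le l$ holds iff $u^{-1}v\in N$ for one of the finitely many $v$ with $|v|\le l$. So $\{N:|u|_N\le l\}$ is clopen in $\mathcal G_m$.

**Step 2: a compact set of witnesses.** We want a quasi-isometry to be a point of a compact space. For positive integers $C,m,m'$ let $K_{C,m,m'}$ be the set of all
$$(N,N',\varphi)\in\mathcal G_m\times\mathcal G_{m'}\times\prod_{w\in F_m}\{v\in F_{m'}:|v|\le C|w|+C\}$$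
such that
$$\tfrac1C|w^{-1}v|_N-C\le|\varphi(w)^{-1}\varphi(v)|_{N'}\le C|w^{-1}v|_N+C\quad\text{for all }w,v\in F_m, \tag{6}$$
$$\text{for every }v'\in F_{m'}\text{ there is }w\text{ with }|w|\le C(|v'|+2C)\text{ and }|\varphi(w)^{-1}v'|_{N'}\le C. \tag{7}$$
The product is over finite sets, so the ambient space is compact. For each fixed pair $w,v$, condition (6) depends on two values of $\varphi$ and on the truth of finitely many statements of the form $|u|_N\le l$ or $|u'|_{N'}\le l$: each side of (6) is bounded by a number that depends only on $w,v,C$. So it is clopen. For each fixed $v'$, condition (7) is a finite union of clopen conditions, because the length of $w$ is bounded. Hence $K_{C,m,m'}$ is closed, so compact, and its projection to $\mathcal G_m\times\mathcal G_{m'}$ is compact.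

**Step 3: quasi-isometry is the union of these projections.** Let $\Phi:F_m/N\to F_{m'}/N'$ be a $(C,C)$-quasi-isometry, with $C$ a positive integer (the constant may be enlarged). Left translations are isometries, so we may assume $\Phi(1)=1$. Let $\varphi(w)$ be a shortest word representing $\Phi(wN)$. Then $|\varphi(w)|=d(1,\Phi(wN))\le C|w|_N+C\le C|w|+C$, and (6) holds. Given $v'$, pick $g$ with $d(\Phi(g),v'N')\le C$. Then $d(1,g)\le C\bigl(d(1,\Phi(g))+C\bigr)\le C(|v'|+2C)$, so a shortest word $w$ for $g$ witnesses (7).

Conversely, let $(N,N',\varphi)\in K_{C,m,m'}$. Choose one representative in each coset of $N$ and put $\Phi(wN)=\varphi(w)N'$ for the chosen $w$. The inequalities hold by (6). For $v'\in F_{m'}$ take $w$ from (7) and let $w_0$ be the chosen representative of $wN$. Then $|w_0^{-1}w|_N=0$, so (6) gives $|\varphi(w_0)^{-1}\varphi(w)|_{N'}\le C$, and $v'N'$ is within $2C$ of the image. So $\Phi$ is a $(2C,2C)$-quasi-isometry.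

**Step 4: the bi-Lipschitz case.** Use instead the conditions $|\varphi(w)|\le C|w|$, $\frac1C|w^{-1}v|_N\le|\varphi(w)^{-1}\varphi(v)|_{N'}\le C|w^{-1}v|_N$, and "for every $v'$ there is $w$ with $|w|\le C|v'|$ and $\varphi(w)^{-1}v'\in N'$". As before they define compact sets. A $C$-bi-Lipschitz bijection with $\Phi(1)=1$ gives such a $\varphi$, since $d(1,\Phi^{-1}(v'N'))\le C|v'|$. Conversely, these inequalities make $wN\mapsto\varphi(w)N'$ well defined, injective and bi-Lipschitz, and the last condition makes it onto.

There are countably many triples $(C,m,m')$, so both relations are $K_\sigma$, and restricting to the closed set $\mathcal G_5$ keeps them so. Rosendal's theorem gives the reductions. $\square$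

## 4. The free subgroup $H$ and the short relations of $G_\theta$

To detect $\theta$ from the group we must know which relations of $G_\theta$ are consequences of shorter ones. We recall the textbook facts.

In the free product $Q=A*\langle c\rangle$ every element is uniquely
$$q=g_0c^{e_1}g_1\cdots c^{e_r}g_r,\qquad g_i\in A,\ e_i\ne0,\ g_i\ne1\text{ for }0<i<r. \tag{8}$$
With generators $\{x,y,z,c\}$ for $Q$ and $\{x,y,z\}$ for $A$,
$$|q|_Q=\sum_i|g_i|_A+\sum_i|e_i|,\qquad |z^pb|_A=|p|+|b|_B\quad(b\in B). \tag{9}$$
Indeed, split a shortest word for $q$ into maximal blocks over $\{x,y,z\}$ and over $\{c\}$. No block represents $1$, since otherwise it could be deleted. So the blocks spell the form (8), and each is a shortest word for its syllable. The second formula is the word length in a direct product.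

Let $H$ be a subgroup of a group $Q$ and $G=\langle Q,t\mid[t,h]=1\ (h\in H)\rangle$. This is the HNN extension of $Q$ in which the stable letter $t$ centralizes $H$. Then $Q$ embeds in $G$; every element of finite order is conjugate into $Q$; and Britton's lemma holds: if $r\ge1$ and $q_0t^{\varepsilon_1}q_1\cdots t^{\varepsilon_r}q_r=1$ in $G$, with $q_i\in Q$ and $\varepsilon_i=\pm1$, then for some $1\le i<r$ we have $\varepsilon_{i+1}=-\varepsilon_i$ and $q_i\in H$. For example, in $\langle a,b,t\mid[t,a]\rangle$, with $Q=F(a,b)$ and $H=\langle a\rangle$, the element $tbt^{-1}b^{-1}$ is nontrivial because $b\notin\langle a\rangle$.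

**Lemma 4.1.** $H$ is free on $\{a_k:k\ge1\}$. Let $H_k=\langle a_j:j<k\rangle$. If $(h_k)$ is nondecreasing and $h\in H\setminus H_k$, then $|h|_Q\ge h_k$.

*Proof.* A nontrivial reduced product $a_{j_1}^{p_1}\cdots a_{j_r}^{p_r}$ ($j_i\ne j_{i+1}$, $p_i\ne0$) equals
$$c^{j_1}f_{j_1}^{p_1}c^{j_2-j_1}f_{j_2}^{p_2}\cdots c^{j_r-j_{r-1}}f_{j_r}^{p_r}c^{-j_r}.$$
Since $f_j^p=z^{p\theta_j}s_j^p$, formula (9) gives $|f_j^p|_A=|p|(\theta_j+\ell_j)$, so $f_{j_i}^{p_i}\ne1$. All exponents of $c$ are nonzero as well. So this is a normal form (8), and the product is not $1$. This proves freeness. If the product is not in $H_k$, some $j=j_i\ge k$ occurs. The exponents of $c$ are the steps of a walk from $0$ through $j_1,\dots,j_r$ back to $0$. It visits $j$, so it has total length at least $2j$. The syllable $f_j^{p_i}$ contributes at least $\theta_j+\ell_j$. So the length is at least $2j+\theta_j+\ell_j=h_j\ge h_k$. $\square$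

The next lemma says that $G_\theta$ has no really new relation of length less than $h_k$ beyond those coming from indices $j<k$, while the $k$-th relator is new. Write $\langle\langle R\rangle\rangle$ for the normal closure of $R$ in $F(S)$.

**Lemma 4.2.** Let $(h_k)$ be nondecreasing and $R_k=\{[z,x],[z,y]\}\cup\{[t,a_j]:j<k\}$.

* (i) Every word of length $<h_k$ that is trivial in $G_\theta$ lies in $\langle\langle R_k\rangle\rangle$.
* (ii) $\rho_k:=[t,a_k]\notin\langle\langle R_k\rangle\rangle$.

*Proof.* The group $G^{(k)}=F(S)/\langle\langle R_k\rangle\rangle$ is the HNN extension of $Q$ in which $t$ centralizes $H_k$.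

(i) Write the word as $u=q_0t^{\varepsilon_1}q_1\cdots t^{\varepsilon_r}q_r$, where the $q_i$ are words in $x,y,z,c$ and $\varepsilon_i=\pm1$. We induct on $r$. If $r=0$, then $u$ is trivial in $Q$ because $Q$ embeds in $G_\theta$, so $u$ is a consequence of $[z,x],[z,y]$. Let $r\ge1$. Britton's lemma in $G_\theta$ gives $1\le i<r$ with $\varepsilon_{i+1}=-\varepsilon_i$ and $q_i\in H$. As $|q_i|_Q<h_k$, Lemma 4.1 gives $q_i\in H_k$. Hence $t^{\varepsilon_i}q_it^{-\varepsilon_i}=q_i$ already in $G^{(k)}$. Deleting the letters $t^{\varepsilon_i},t^{\varepsilon_{i+1}}$ produces a shorter word, with $r-2$ letters $t^{\pm1}$, that equals $u$ in $G^{(k)}$ and hence also in its quotient $G_\theta$, where it is trivial. By induction it lies in $\langle\langle R_k\rangle\rangle$, and so does $u$.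

(ii) By freeness in Lemma 4.1, $a_k\notin H_k$. By Britton's lemma in $G^{(k)}$, $ta_kt^{-1}a_k^{-1}\ne1$ there. $\square$

**Lemma 4.3.** Each $G_\theta$ is torsion-free and has cohomological dimension $2$.

*Proof.* A finite-order element of a free product is conjugate into a factor, and $A$ and $\langle c\rangle$ are torsion-free, so $Q$ is torsion-free. Finite-order elements of $G_\theta$ are conjugate into $Q$, so $G_\theta$ is torsion-free. The product of a circle and a figure eight is a 2-dimensional $K(A,1)$, and its wedge with a circle is a 2-dimensional $K(Q,1)$, say $Y$. By Lemma 4.1 a wedge of circles $Z$ is a $K(H,1)$. Attach $Z\times[0,1]$ to $Y$, gluing both ends by a cellular map $Z\to Y$ that induces the inclusion $H\to Q$. Since this map is injective on $\pi_1$, the result is a $K(G_\theta,1)$ by the standard theorem on graphs of aspherical spaces, and it is 2-dimensional. So $\mathrm{cd}\,G_\theta\le2$. As $\langle x,z\rangle\cong\mathbb Z^2$ is a subgroup, $\mathrm{cd}\,G_\theta\ge2$. $\square$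

## 5. Relator lengths under quasi-isometry

**Definition.** For a group $G$ generated by a finite set $S$ and an integer $r\ge1$, let $N_G(r)\lhd F(S)$ be the normal closure of all words of length $\le r$ that are trivial in $G$.

For $G=\mathbb Z/n=\langle a\rangle$, the free group is $\langle a\rangle\cong\mathbb Z$, and $N_G(r)$ is trivial for $r<n$ and equals $\ker(F(S)\to G)$ for $r\ge n$. For $\mathbb Z^2$ with its usual basis $a,b$, $N(3)=1$ and $N(4)$ contains $[a,b]$, so it is the whole kernel. The values of $r$ at which $N_G(r)$ grows are the lengths of relations that do not follow from shorter ones. A quasi-isometry should preserve these up to a constant factor. The idea of the next lemma is that of Bowditch's taut loops.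

**Lemma 5.1.** Let $\Phi:G\to G'$ and $\bar\Phi:G'\to G$ map adjacent vertices to vertices at distance $\le C$, with $d(\bar\Phi\Phi(g),g)\le C$ for all $g$ ($C\ge1$ an integer). Put $D=4C^2$. If $r\ge1$ and every word of length $\le R$ trivial in $G'$ lies in $N_{G'}(r)$, then every word of length $\le R/D$ trivial in $G$ lies in $N_G(Dr)$.

*Proof.* **Step 1: translate $N_G(r)$ into topology.** Let $\Gamma$ be the Cayley graph of $G$ with one edge for each pair in $G\times S$. It covers the wedge of $|S|$ circles, so reading labels identifies $\pi_1(\Gamma,1)$ with $\ker(F(S)\to G)$. Let $X_r$ be obtained from $\Gamma$ by attaching a disc along every closed edge path of length $\le r$. A disc attached at $g$ along a loop labeled $w$ kills $uwu^{-1}$, where $u$ labels a path from $1$ to $g$. As $g$ and $u$ are arbitrary, the discs kill exactly the subgroup generated by all $F(S)$-conjugates of words of length $\le r$ trivial in $G$, which is $N_G(r)$. Hence a closed edge path with label $w$, based anywhere, is null-homotopic in $X_r$ iff $w\in N_G(r)$. Define $\Gamma'$ and $X'_r$ for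 $G'$ in the same way. Extend $\Phi$ and $\bar\Phi$ to the graphs by sending each edge to an edge path of length $\le C$, possibly constant.

**Step 2: push a loop to $G'$, fill it there, and pull the filling back.** Let $\gamma$ be a closed edge path in $\Gamma$ of length $\le R/D$. Then $\Phi\gamma$ has length $\le CR/D\le R$, so by hypothesis it is null-homotopic in $X'_r$. Since $\bar\Phi$ maps closed paths of length $\le r$ to closed paths of length $\le Cr$, it extends to a map $X'_r\to X_{Cr}$. So $\bar\Phi\Phi\gamma$ is null-homotopic in $X_{Cr}$.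

**Step 3: connect $\gamma$ to $\bar\Phi\Phi\gamma$.** Choose for each vertex $g$ a path $\sigma_g$ of length $\le C$ from $g$ to $\bar\Phi\Phi(g)$. For an edge $e$ from $g$ to $g'$, the closed path formed by $e$, $\sigma_g$, $\sigma_{g'}$ and $\bar\Phi\Phi(e)$ has length at most $1+2C+C^2=(1+C)^2\le4C^2$. So $e$ is homotopic, with fixed ends, to $\sigma_g\cdot\bar\Phi\Phi(e)\cdot\sigma_{g'}^{-1}$ in $X_{4C^2}$. Concatenating along $\gamma$, the intermediate $\sigma$'s cancel, and $\gamma$ is homotopic in $X_{4C^2}$ to $\sigma_{g_0}\cdot\bar\Phi\Phi\gamma\cdot\sigma_{g_0}^{-1}$, where $g_0$ is its base point. Both $X_{4C^2}$ and $X_{Cr}$ lie in $X_{4C^2r}=X_{Dr}$, so $\gamma$ is null-homotopic there. By Step 1 its label is in $N_G(Dr)$. $\square$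

As a check, take $G=\mathbb Z/n$, $G'=\mathbb Z/n'$ and maps with constant $C$, where $n>D$ and $n'\ge2$. Every word of length $\le n'-1$ trivial in $G'$ lies in $N_{G'}(1)=1$. If $n\le(n'-1)/D$, the lemma would put $a^n$ in $N_G(D)=1$, which is false. So $n'-1<Dn$: the length $n'$ is bounded by a constant multiple of $n$.

A quasi-isometry supplies the data of Lemma 5.1. Let $\Phi$ be a $(K,K)$-quasi-isometry with $K\ge1$ an integer, and for each $g'$ choose $\bar\Phi(g')$ with $d(\Phi\bar\Phi(g'),g')\le K$. Then $\Phi$ moves adjacent vertices to distance $\le2K$. For adjacent $g',g''$ we have $d(\Phi\bar\Phi(g'),\Phi\bar\Phi(g''))\le2K+1$, so $d(\bar\Phi(g'),\bar\Phi(g''))\le K(3K+1)$. Finally $d(\Phi\bar\Phi\Phi(g),\Phi(g))\le K$ gives $d(\bar\Phi\Phi(g),g)\le2K^2$. So $C=4K^2$ works.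

## 6. Additive data read by a multiplicative ruler

Now we choose $\theta$ from $\alpha$. Two constraints pull against each other. By (5), twisting changes $\theta_k$ by a bounded multiple of $\ell_k$: if $\phi$ changes by at most $L$ along each generator, then $|\eta_k|\le L\ell_k$. By Section 5, the geometry sees $h_k$ only up to a constant factor.

The first choice to try is $\theta_n=\ell_n\alpha(n)$. A bounded change of $\alpha$ is then a bounded multiple of $\ell_n$, as twisting requires. But $h_n=2n+\ell_n(1+\alpha(n))$, and comparison of lengths up to a factor bounds only the ratios $(1+\alpha(n))/(1+\beta(n))$. For $\alpha(n)=n$ and $\beta(n)=\lceil n/2\rceil$ we have $h^\beta_n\le h^\alpha_n\le 2h^\beta_n$, while $\alpha$ and $\beta$ are not equivalent. Replacing $\alpha(n)$ by $2^{\alpha(n)}$ turns ratios into differences, but then $\beta(n)=\alpha(n)+1$ requires $\eta_n=2^{\alpha(n)}\ell_n$, which is not a bounded multiple of $\ell_n$ when $\alpha$ is unbounded, and no function $\phi$ as in (5) exists.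

The way out is to use $n$ relators for each $n$, one for each possible value $j$ of $\alpha(n)$, and to record the distance $|j-\alpha(n)|$. This distance changes by at most $N$ if $\alpha(n)$ does. At the mark $j=\alpha(n)$ it is $0$ for $\alpha$ and $|\alpha(n)-\beta(n)|$ for $\beta$, so there the ratio of $1+|j-\beta(n)|$ to $1+|j-\alpha(n)|$ is exactly $1+|\alpha(n)-\beta(n)|$.

**Definition of $G_\alpha$.** Enumerate the pairs $1\le j\le n$ by $k=k(n,j)=\frac{n(n-1)}2+j$. For $\alpha\in\prod_n[1,n]$ put
$$\theta^\alpha_{k(n,j)}=\ell_{k(n,j)}\,|j-\alpha(n)|,\qquad G_\alpha=G_{\theta^\alpha},\qquad h^\alpha_k=2k+\ell_k\bigl(1+|j-\alpha(n)|\bigr). \tag{10}$$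

The pairs with $n=1,2,3$ get the numbers $1;\,2,3;\,4,5,6$. We have $n\le k$, since $\frac{n(n-1)}2+1-n=\frac{(n-1)(n-2)}2\ge0$. As $1+|j-\alpha(n)|\le n\le k$, the estimates (2) give
$$\ell_k\le h^\alpha_k\le2k+n\ell_k\le(k+1)\ell_k<\ell_{k+1}\le h^\alpha_{k+1}, \tag{11}$$
where $(k+1)\ell_k<\ell_{k+1}$ holds because $\frac12(k+6)^3>k+1$. So $h^\alpha_k$ is increasing in $k$, and Lemmas 4.1 and 4.2 apply.

**Lemma 6.1.** The map $\alpha\mapsto\ker(F(S)\to G_\alpha)\in\mathcal G_5$ is continuous.

*Proof.* Fix a reduced word $u\in F(S)$ and pick $k$ with $\ell_k>|u|$. By (11), $h_k^\alpha>|u|$ for every $\alpha$. By Lemma 4.2(i), $u=1$ in $G_\alpha$ iff $u\in\langle\langle R^\alpha_k\rangle\rangle$ (the converse direction is clear, since the words in $R_k^\alpha$ are relators). The set $R_k^\alpha$ depends only on $\theta^\alpha_j$ for $j<k$, so on finitely many coordinates of $\alpha$. $\square$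

*Proof of Theorem 2.2(b).* By the end of Section 5 it suffices to prove the quantitative form. Let $\Phi,\bar\Phi,C$ be as in the statement and $D=4C^2$.

**Step 1: the gap below $h_k^\beta$ in $G_\beta$.** Put $r_k=2h^\beta_{k-1}+4$, with $h_0^\beta:=0$. The words in $R_k^\beta$ are trivial in $G_\beta$ and have length at most $\max(4,2h^\beta_{k-1}+2)\le r_k$. So by Lemma 4.2(i) every word of length $\le h_k^\beta-1$ trivial in $G_\beta$ lies in $\langle\langle R_k^\beta\rangle\rangle\subseteq N_{G_\beta}(r_k)$.

**Step 2: the new relation in $G_\alpha$.** The word $\rho_k=[t,a_k]$ for $G_\alpha$ has length $2h_k^\alpha+2$ and is trivial in $G_\alpha$. By Lemma 4.2(i) and (ii),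
$$N_{G_\alpha}(h_k^\alpha-1)\subseteq\langle\langle R_k^\alpha\rangle\rangle\not\ni\rho_k. \tag{12}$$

**Step 3: $\rho_k$ cannot fall into the gap.** Suppose $2h_k^\alpha+2\le(h^\beta_k-1)/D$. Lemma 5.1 with $G=G_\alpha$, $G'=G_\beta$, $R=h_k^\beta-1$ and $r=r_k$ gives $\rho_k\in N_{G_\alpha}(Dr_k)$. By (12), $Dr_k\ge h_k^\alpha\ge\ell_k$. But for $k\ge2$, (11) gives $h^\beta_{k-1}\le k\ell_{k-1}$, so $Dr_k\le D(2k\ell_{k-1}+4)\le6Dk\ell_{k-1}$, while (2) gives
$$\frac{\ell_k}{k\ell_{k-1}}\ge\frac{(k+5)^3}{2k}\longrightarrow\infty .$$
So this is impossible for all $k\ge k_0(D)$. Hence for $k\ge k_0(D)$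
$$h_k^\beta<D(2h_k^\alpha+2)+1\le5D\,h_k^\alpha, \tag{13}$$
where the last inequality holds since $2D+1\le3D\le3Dh^\alpha_k$.

**Step 4: read off the mark $j=\alpha(n)$.** Let $n\ge k_0(D)$ and $k=k(n,\alpha(n))\ge n$. Then $h_k^\alpha=2k+\ell_k\le2\ell_k$ and $h_k^\beta\ge\ell_k(1+|\alpha(n)-\beta(n)|)$. By (13), $1+|\alpha(n)-\beta(n)|<10D=40C^2$. The finitely many remaining $n$ contribute a bounded amount, so $\alpha\,E_{K_\sigma}\,\beta$. $\square$

## 7. A Lipschitz function on the free group with prescribed increments along $s_k$

We return to (5). Let $T$ be the Cayley tree of $B$ with root $1$; its edges join $b$ to $bx$ and to $by$. For $b\in B$ and $k\ge1$ let $p(b,k)$ be the geodesic segment from $b$ to $bs_k$. A function $\phi$ with $\phi(1)=0$ is the same thing as an assignment of increments to the edges, and the demand is that the increments along every path $p(b,k)$ sum to $\eta_k$.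

The obvious assignment spreads $\eta_k$ evenly along $p(b,k)$, with slope $\eta_k/\ell_k$ on each edge. But each edge lies on many of these paths: a $y$-edge lies on $40m_k+820$ paths $p(b,k)$ for each $k$, one for each letter $y$ of $s_k$. If $\eta_1=\ell_1$ and $\eta_2=0$, the same edge is asked to have slope $1$ and slope $0$. So the demands must be met without treating all edges of a path alike. Two observations make this possible: distinct paths share only a short segment, and, seen from the root, the demands can be met one after another.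

**Lemma 7.1.** If $(b,k)\ne(b',k')$, then $p(b,k)\cap p(b',k')$ has at most $\frac1{10}\min(\ell_k,\ell_{k'})$ edges.

*Proof.* Let $J$ be the intersection, which is a segment of the tree, and suppose it has an edge. The words are positive, so both paths traverse every edge in its positive direction. Hence both run through $J$ in the same direction, and the label of $J$ is a subword of both $s_k$ and $s_{k'}$. Suppose $J$ contains two $x$-edges. Take two with no $x$-edge between them, so that $J$ contains a segment labeled $xy^jx$. In $s_k$ this forces $j=m_k+i$ with $1\le i\le39$, and in $s_{k'}$ it forces $j=m_{k'}+i'$ with $1\le i'\le39$. By (2) the intervals $[m_k+1,m_k+40]$ are disjoint for distinct $k$. So $k=k'$ and $i=i'$. Thus the first of the two $x$-edges, one and the same edge of $T$, occupies the same position in both paths. Reading back from it along the same word gives $b=b'$, a contradiction.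

So $J$ contains at most one $x$-edge. If it contains one, the run of $y$'s before it has length at most $m_k+39$ (a run followed by $x$ belongs to a block $i\le39$), and the run after it has length at most $m_k+40$. So in every case $J$ has at most $(m_k+39)+1+(m_k+40)=2m_k+80\le4m_k+86=\ell_k/10$ edges. The same bound holds with $k'$. $\square$

**Lemma 7.2.** Let $N\ge1$ be an integer and $\eta_k\in\mathbb Z$ with $|\eta_k|\le N\ell_k$ for all $k$. There is $\phi:B\to\mathbb Z$ with $\phi(1)=0$, $|\phi(b)-\phi(b')|\le2N$ for adjacent $b,b'$, and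
$$\phi(bs_k)=\phi(b)+\eta_k\qquad\text{for all }b\in B,\ k\ge1. \tag{14}$$

*Proof.* **Step 1: which path may decide which edge.** Seen from the root, each path first rises toward the root and then descends (one of the two parts may be empty). We let a path decide only those of its edges that are far below its top. Orient the edges of $T$ away from $1$, and let the distance of an edge be the distance of its far endpoint from $1$. For $p=p(b,k)$ let $u_p$ be its vertex nearest to $1$. Both subpaths of $p$ starting at $u_p$ descend away from $1$, and for every vertex of $p$ the geodesic from $1$ to it passes through $u_p$. For an edge $e\in p$ at distance $r$ put $\mathrm{depth}_p(e)=r-|u_p|$. Say that $p$ owns $e$ if $\mathrm{depth}_p(e)>\ell_k/10$. Let $E_p^+$ be the set of edges of $p$ that $p$ owns, and $E_p^-$ the set of its other edges.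

**Step 2: each edge has at most one owner.** If $p=p(b,k)$ owns $e$, then $p$ contains the last $\mathrm{depth}_p(e)$ edges of the geodesic from $1$ through $e$ to the far endpoint of $e$. If $p'=p(b',k')$ also owns $e$, then $p\cap p'$ contains the last $\min(\mathrm{depth}_p(e),\mathrm{depth}_{p'}(e))$ edges of this geodesic, and this number exceeds $\frac1{10}\min(\ell_k,\ell_{k'})$. By Lemma 7.1, $(b,k)=(b',k')$.

**Step 3: counting.** On each side of $u_p$ at most $\ell_k/10$ edges have depth $\le\ell_k/10$. So
$$|E_p^-|\le\tfrac15\ell_k,\qquad|E_p^+|\ge\tfrac45\ell_k. \tag{15}$$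
Moreover every edge of $E_p^-$ has distance $\le|u_p|+\ell_k/10$, while every edge of $E_p^+$ has distance $>|u_p|+\ell_k/10$. So when we move outward from the root, all of $E_p^-$ is treated before any of $E_p^+$.

**Step 4: the increments.** We define integers $\varepsilon(e)$ with $|\varepsilon(e)|\le2N$ by induction on the distance of $e$. If $e$ has no owner, let $\varepsilon(e)=0$. If $e$ is owned by $p=p(b,k)$, then by Step 3 $\varepsilon$ is already defined on $E_p^-$. Put
$$D_p=\eta_k-\sum_{e'\in E_p^-}\pm\varepsilon(e'),$$
with sign $+$ iff $p$, traversed from $b$ to $bs_k$, traverses $e'$ away from $1$. This is what the owned edges of $p$ must still contribute. By (15),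
$$|D_p|\le N\ell_k+\tfrac15\ell_k\cdot2N=\tfrac75N\ell_k\le\tfrac85N\ell_k\le2N\,|E_p^+|.$$
Sums of $|E_p^+|$ integers from $[-2N,2N]$ take every integer value in $[-2N|E_p^+|,2N|E_p^+|]$. Hence we can fix integers $v_p(e')$ for $e'\in E_p^+$, depending only on $p$ and $D_p$, with $|v_p(e')|\le2N$ and $\sum_{e'\in E_p^+}\pm v_p(e')=D_p$, with the same sign rule. Let $\varepsilon(e)=v_p(e)$. The number $D_p$ does not change as further edges of $E_p^+$ are treated, and by Step 2 no other path interferes. So in the end $\varepsilon=v_p$ on all of $E_p^+$.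

**Step 5: the function.** Let $\phi(b)$ be the sum of $\varepsilon$ along the geodesic from $1$ to $b$. Adjacent vertices differ by $|\varepsilon(e)|\le2N$, and
$$\phi(bs_k)-\phi(b)=\sum_{e\in p(b,k)}\pm\varepsilon(e)=\sum_{e\in E_p^-}\pm\varepsilon(e)+D_p=\eta_k.\qquad\square$$

## 8. From the function to a bi-Lipschitz bijection

**Proposition 8.1.** Let $N\ge1$ be an integer. If $|\theta_k-\theta'_k|\le N\ell_k$ for all $k$, then $G_\theta$ and $G_{\theta'}$ are $(2N+1)$-bi-Lipschitz equivalent.

*Proof.* Primes denote objects for $\theta'$; the groups $A,B,Q$ are the same for both. Take $\phi$ from Lemma 7.2 with $\eta_k=\theta'_k-\theta_k$.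

**Step 1: the map on $Q$.** We build a bijection that commutes with right multiplication wherever the group law matters. Let $\psi_0:A\to A$, $\psi_0(z^pb)=z^{p+\phi(b)}b$. This is a bijection, and since $\phi(1)=0$, $\psi_0(f)=1\iff f=1$. On normal forms (8) put
$$\psi(g_0c^{e_1}g_1\cdots c^{e_r}g_r)=\psi_0(g_0)c^{e_1}\psi_0(g_1)\cdots c^{e_r}\psi_0(g_r).$$
Normal forms go to normal forms, and $\psi_0^{-1}$ gives the inverse. So $\psi:Q\to Q$ is a bijection with $\psi(1)=1$.

**Step 2: behavior under right multiplication.** For all $q\in Q$: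

1. $\psi(qc^{\pm1})=\psi(q)c^{\pm1}$ and $\psi(qz^{\pm1})=\psi(q)z^{\pm1}$;
2. $\psi(qs)=\psi(q)sz^e$ for some $|e|\le2N$, if $s\in\{x,y\}$;
3. $\psi(qf_k)=\psi(q)f'_k$.

For $c^{\pm1}$: if $r=0$ or $g_r\ne1$, then $qc^{\pm1}$ has normal form $g_0\cdots g_rc^{\pm1}\cdot1$. If $r\ge1$ and $g_r=1$, only $e_r$ changes, to $e_r\pm1$; if this is $0$, the form ends with $g_{r-1}$. In each case applying $\psi$ gives the claim. Right multiplication by $f\in A$ changes only the last syllable $g_r$, to $g_rf$, and the last syllable may be any element of $A$. So it is enough to compute $\psi_0(g_rf)$. Write $g_r=z^pb$ and recall that $z$ is central in $A$. Clearly $\psi_0(g_rz^{\pm1})=\psi_0(g_r)z^{\pm1}$. For $s\in\{x,y\}$,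
$$\psi_0(g_rs)=z^{p+\phi(bs)}bs=\psi_0(g_r)\,s\,z^{\phi(bs)-\phi(b)}.$$
Finally, by (14),
$$\psi_0(g_rf_k)=z^{p+\theta_k+\phi(bs_k)}bs_k=z^{p+\phi(b)+\theta'_k}bs_k=\psi_0(g_r)f'_k.$$

**Step 3: equivariance under $H$.** By 1 and 3, $\psi(qa_k)=\psi(qc^kf_k)c^{-k}=\psi(qc^k)f'_kc^{-k}=\psi(q)a'_k$. Replacing $q$ by $qa_k^{-1}$ gives $\psi(qa_k^{-1})=\psi(q)(a_k')^{-1}$. By Lemma 4.1 (only freeness is used, so no monotonicity is needed) there is an isomorphism $\iota:H\to H'$ with $\iota(a_k)=a_k'$. Hence
$$\psi(qh)=\psi(q)\iota(h)\qquad(q\in Q,\ h\in H). \tag{16}$$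
In particular $\psi(h)=\iota(h)$.

**Step 4: the map on $G_\theta$.** Let $R\ni1$ be a set of representatives of the cosets $qH$ in $Q$. By (16), $\psi$ maps $qH$ onto $\psi(q)H'$. So $R'=\psi(R)\ni1$ is a set of representatives of the cosets $qH'$. By the normal form theorem for HNN extensions (Lyndon–Schupp, *Combinatorial Group Theory*, Thm. IV.2.1, applied to inverses), each $g\in G_\theta$ is uniquely
$$g=r_1t^{\epsilon_1}r_2t^{\epsilon_2}\cdots r_mt^{\epsilon_m}q,\qquad r_i\in R,\ \epsilon_i=\pm1,\ q\in Q, \tag{17}$$
with no $1\le i<m$ such that $r_{i+1}=1$ and $\epsilon_{i+1}=-\epsilon_i$. The same holds for $G_{\theta'}$ with $R'$. Since $\psi(r)=1$ iff $r=1$,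
$$\Psi(g)=\psi(r_1)t^{\epsilon_1}\cdots\psi(r_m)t^{\epsilon_m}\psi(q)$$
defines a bijection $\Psi:G_\theta\to G_{\theta'}$.

**Step 5: $\Psi(gt^\epsilon)=\Psi(g)t^\epsilon$ for $\epsilon=\pm1$.** With $g$ as in (17), write $q=rh$, $r\in R$, $h\in H$. As $h$ commutes with $t$,
$$gt^\epsilon=r_1t^{\epsilon_1}\cdots r_mt^{\epsilon_m}\,r\,t^\epsilon\,h.$$
Unless $m\ge1$, $r=1$ and $\epsilon=-\epsilon_m$, this is a normal form with final part $h$. Then, since $\iota(h)\in H'$ commutes with $t$,
$$\Psi(gt^\epsilon)=\cdots t^{\epsilon_m}\psi(r)t^\epsilon\iota(h)=\cdots t^{\epsilon_m}\psi(r)\iota(h)t^\epsilon=\cdots t^{\epsilon_m}\psi(q)t^\epsilon=\Psi(g)t^\epsilon.$$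
In the exceptional case $q=h$, and $gt^\epsilon=r_1t^{\epsilon_1}\cdots t^{\epsilon_{m-1}}(r_mh)$ is a normal form with final part $r_mh$. Then
$$\Psi(gt^\epsilon)=\cdots t^{\epsilon_{m-1}}\psi(r_m)\iota(h)=\cdots t^{\epsilon_{m-1}}\psi(r_m)t^{\epsilon_m}\iota(h)t^{-\epsilon_m}=\Psi(g)t^\epsilon.$$

**Step 6: Lipschitz bounds.** Right multiplication by $x,y,z,c$ changes only $q$ in (17). So Step 2 gives $\Psi(gc)=\Psi(g)c$, $\Psi(gz^{\pm1})=\Psi(g)z^{\pm1}$, and $\Psi(gs)=\Psi(g)sz^e$ with $|e|\le2N$ for $s\in\{x,y\}$. With Step 5, every edge $\{g,gs\}$, $s\in S$, is mapped to a pair at distance at most $2N+1$. So $\Psi$ is $(2N+1)$-Lipschitz. For the inverse let $g'=\Psi(g)$. If $s\in\{c,z,t\}$, then $\Psi^{-1}(g's)=gs$. If $s\in\{x,y\}$ and $\Psi(gs)=\Psi(g)sz^e$, then $\Psi(gsz^{-e})=\Psi(g)sz^ez^{-e}=g's$. So $\Psi^{-1}(g's)=gsz^{-e}$, at distance at most $2N+1$ from $g$. $\square$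

*Proof of Theorem 2.2(a).* If $|\alpha(n)-\beta(n)|\le N$ for all $n$, then for $k=k(n,j)$
$$|\theta_k^\alpha-\theta_k^\beta|=\ell_k\,\bigl||j-\alpha(n)|-|j-\beta(n)|\bigr|\le\ell_k|\alpha(n)-\beta(n)|\le N\ell_k .$$
Apply Proposition 8.1. $\square$

## 9. Deduction of Theorems 2.1 and 2.2

The map $\alpha\mapsto G_\alpha$ takes values in $\mathcal G_5$ and is continuous by Lemma 6.1. Its values are torsion-free of cohomological dimension 2 by Lemma 4.3. Parts (a) and (b) of Theorem 2.2 were proved in Sections 8 and 6.

Let $R$ be an equivalence relation on f.g. groups that contains bi-Lipschitz equivalence and is contained in quasi-isometry. If $\alpha\,E_{K_\sigma}\,\beta$, choose an integer $N\ge1$ bounding the differences. By (a), $G_\alpha$ and $G_\beta$ are bi-Lipschitz equivalent, hence $R$-related. If $G_\alpha$ and $G_\beta$ are $R$-related, they are quasi-isometric, and $\alpha\,E_{K_\sigma}\,\beta$ by (b). A continuous map is Borel, so $E_{K_\sigma}\le_BR$.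

A bi-Lipschitz bijection is a quasi-isometry, so this applies with $R$ equal to quasi-isometry or to bi-Lipschitz equivalence. Since the map has values in $\mathcal G_5$, it also reduces $E_{K_\sigma}$ to the restrictions of these relations to $\mathcal G_5$. In the other direction, Proposition 3.1 reduces all four relations to $E_{K_\sigma}$. This proves the last statement of Theorem 2.2, which for quasi-isometry on $\mathcal G$ is Theorem 2.1: the conjecture is true. $\blacksquare$
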